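# Commuting shifts in a turning $SU(2)$ frame, and the determinant of $\mathcal A$ along a homotopy

## 1. Three shifts and a frame that turns slowly

We begin with a construction, and say afterwards what it is for.

On functions on $\mathbf R^3$ consider the three unit shifts $(S_j\xi)(p)=\xi(p+e_j)$, $j=1,2,3$. They are commuting unitaries. Let the functions take values in $\mathbf C^2$, and let $g:\mathbf R^3\to SU(2)$ be a field of frames. The conjugated triple $gS_jg^*$ again consists of commuting unitaries. If $g$ varies only over distances of order $2^n$, each $gS_jg^*$ is within $O(2^{-n})$ of $S_j$, however much $g$ turns in total. We fix a $C^*$-algebra in which to do this.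

**The algebra $B$.** For $n\ge 0$ let $T_n=\mathbf R^3/2^n\mathbf Z^3$, and regard functions on $T_n$ as $2^n\mathbf Z^3$-periodic functions on $\mathbf R^3$, so that $C(T_0)\subset C(T_1)\subset\cdots$. Let $D\subset C_b(\mathbf R^3)$ be the norm closure of $\bigcup_nC(T_n)$. For example, $\sum_n 2^{-n}\cos(2\pi p_1/2^n)$ lies in $D$, being a uniform limit of periodic functions, although it has all the frequencies $2^{-n}$ and so is not periodic in $p_1$. Let $\mu$ be the mean on $D$: for $f\in C(T_n)$,
$$\mu(f)=2^{-3n}\int_{[0,2^n]^3}f(p)\,dp .$$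
This does not depend on the $n$ used, and $\mu$ extends to a translation-invariant state of $D$.

The group $\mathbf Z^3$ acts on $D$ by $\alpha_k(f)(p)=f(p+k)$. Recall that the crossed product $B_0=D\rtimes_\alpha\mathbf Z^3$ is generated by $D$ and commuting unitaries $S^k=S_1^{k_1}S_2^{k_2}S_3^{k_3}$ with
$$S^kfS^{-k}=\alpha_k(f);$$
finite sums $\sum_kf_kS^k$ are dense, $D$ sits inside isometrically, and there is a conditional expectation $E:B_0\to D$ with $E(\sum f_kS^k)=f_0$. The multiplication and shift operators above satisfy the same relation. Put $\tau_0=\mu\circ E$. It is a tracial state: for $k+l\ne0$ both $\tau_0(fS^kgS^l)$ and $\tau_0(gS^lfS^k)$ vanish, and for $l=-k$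
$$\tau_0(fS^kgS^{-k})=\mu(f\alpha_k(g))=\mu(\alpha_{-k}(f)g)=\tau_0(gS^{-k}fS^{k}).$$
Finally let
$$B=M_2(B_0),\qquad \tau_B=\tfrac12\mathrm{Tr}\otimes\tau_0 ,$$
and write $S^k$ also for $1_2\otimes S^k\in B$.

**Frames.** Let $\mathcal G=\bigcup_nC^\infty(T_n,SU(2))$, a group of unitaries in $M_2(D)\subset B$. Let $(\sigma g)(p)=g(p/2)$; this is an endomorphism of the group $\mathcal G$ that doubles the scale. For $g\in\mathcal G$ and $k\in\mathbf Z^3$ the commutation rule gives
$$gS^kg^*=g(\cdot)\,g(\cdot+k)^*\,S^k. \tag{1}$$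

Fix a smooth $h:T_0\to SU(2)$ of degree $1$. To see one, put $y=x-(\frac12,\frac12,\frac12)$ on the unit cube and
$$h(x)=\cos\chi(|y|)+i\sin\chi(|y|)\,\tfrac{y}{|y|}\cdot\vec\sigma ,$$
with Pauli matrices $\vec\sigma$ and a smooth $\chi$ with $\chi(r)=r$ near $0$, increasing and $<\pi$ on $[0,\frac25)$, and $\chi=\pi$ for $r\ge\frac25$. This is smooth, equals $-1$ near the boundary of the cube, and takes the value $1$ only at $y=0$, where its derivative $y\mapsto iy\cdot\vec\sigma$ is injective. So the degree is $\pm1$, and a reflection of one coordinate corrects the sign. Put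
$$h_n=\sigma^nh,\qquad h_n(p)=h(2^{-n}p).$$
By (1), $\|h_nS_jh_n^*-S_j\|=O(2^{-n})$.

**The path we want.** We shall build a norm-continuous path $t\mapsto(U_1(t),U_2(t),U_3(t))$ of commuting triples of unitaries in $B$ that starts at $(S_j)$, ends at $(h_0S_jh_0^*)$, and on each interval $[\frac{i-1}8,\frac i8]$ is, up to conjugation by a continuous path of frames, the same path at twice the scale. The number $8$ is forced twice. A degree-one twist at scale $2^{n+1}$, repeated $8$ times, has the same degree as one twist at scale $2^n$, because the covering $T_1\to T_0$ has degree $8$. And a certain phase, defined below, is about $8^{-n}$ for the twist by $h_n$. Thus at each scale $8^n$ pieces contribute about $8^{-n}$ each, and the phase of the whole path does not disappear under refinement.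

## 2. Determinants of $\mathcal A$ under homotopy

Here is what the path is for. Let $A$ be a unital $C^*$-algebra and $\tau$ a trace on $A$, meaning bounded and positive, extended to $M_n(A)$ by $\tau((x_{ij}))=\sum_i\tau(x_{ii})$. It induces $\tau_*:K_0(A)\to\mathbf R$, $[p]-[p']\mapsto\tau(p)-\tau(p')$. Let $q:\mathbf R\to\mathbf R/\tau_*(K_0(A))$ be the quotient map and $U_\infty(A)=\varinjlim U_n(A)$.

**Definition.** A group homomorphism $\det:U_\infty(A)\to\mathbf R/\tau_*(K_0(A))$ is a *determinant associated to $(A,\tau)$* if $\det(e^{2\pi ih})=q(\tau(h))$ for all $h\in M_n(A)_{sa}$, $n\ge1$.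

Such determinants exist, and any two differ by $u\mapsto\eta([u])$ for some homomorphism $\eta:K_1(A)\to\mathbf R/\tau_*(K_0(A))$. For $A=\mathbf C$ and $\tau=\mathrm{id}$ we have $\tau_*(K_0)=\mathbf Z$, and $\det(u)=\frac1{2\pi i}\log\mathrm{Det}(u)\bmod\mathbf Z$, where $\mathrm{Det}$ is the ordinary determinant; it sends $e^{2\pi ih}$ to $\mathrm{Tr}\,h$ mod $\mathbf Z$, as required.

On $S^3=\{(z,w)\in\mathbf C^2:|z|^2+|w|^2=1\}$ denote the coordinate functions by $\zeta(z,w)=z$ and $\omega(z,w)=w$, and let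
$$\mathcal A=\begin{pmatrix}\zeta&-\omega^*\\ \omega&\zeta^*\end{pmatrix}\in U_2(C(S^3)).$$
Its value at each point of $S^3$ is in $SU(2)$, and $\mathcal A$ identifies $S^3$ with $SU(2)$. For a unital $*$-homomorphism $\varphi:C(S^3)\to A$ let $\varphi(\mathcal A)\in U_2(A)$ be the entrywise image. Two such $\varphi_0,\varphi_1$ are *homotopic* if there are unital $*$-homomorphisms $\varphi_t:C(S^3)\to A$, $t\in[0,1]$, with $t\mapsto\varphi_t(f)$ norm continuous for every $f\in C(S^3)$.

**Conjecture 7.6** (of "Extending Cellular Cohomology to $C^*$-Algebras"). Suppose $\det$ is a determinant associated to $(A,\tau)$. If $\varphi_0,\varphi_1:C(S^3)\to A$ are homotopic, then $\det(\varphi_0(\mathcal A))=\det(\varphi_1(\mathcal A))$.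

In plain words: a determinant can change along a path of unitaries, since it records $\tau(h)$ on $e^{2\pi ih}$. Does it stay constant when the unitary is always an image of the "$SU(2)$-valued" unitary $\mathcal A$? Homotopic homomorphisms give the same class $[\varphi_t(\mathcal A)]$ in $K_1(A)$, so the difference of the two values does not depend on the choice of determinant.

The conjecture is false, and the regularity at which it fails can be located exactly.

**Theorem 1.** There are a separable unital $C^*$-algebra $A$ with $K_0(A)=\mathbf Z[1]$, a tracial state $\tau$ on $A$ (so $\tau_*(K_0(A))=\mathbf Z$), and a homotopy $(\tilde\varphi_t)_{t\in[0,1]}$ of unital $*$-homomorphisms $C(S^3)\to A$ such that for every determinant associated to $(A,\tau)$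
$$\det(\tilde\varphi_1(\mathcal A))-\det(\tilde\varphi_0(\mathcal A))=\tfrac12+\mathbf Z\ne0.$$
Moreover $\|\tilde\varphi_t(f)-\tilde\varphi_{t'}(f)\|\le C|t-t'|^{1/3}$ for $f=\zeta,\omega$. On the same $A$, by varying the tracial state and possibly reversing the homotopy, every element of $\mathbf R/\mathbf Z$ occurs as the difference.

**Theorem 2.** Let $(A,\tau)$ be arbitrary, $(\varphi_t)$ a homotopy, and $u_t=\varphi_t(\mathcal A)$. If there are partitions of $[0,1]$ with mesh $\to0$ along which $\sum_j\tau(|u_{t_j}-u_{t_{j-1}}|^3)\to0$ (for example, if $t\mapsto\varphi_t(\zeta),\varphi_t(\omega)$ are $\theta$-Hölder with $\theta>\frac13$, or piecewise $C^1$), then $\det(\varphi_0(\mathcal A))=\det(\varphi_1(\mathcal A))$. By Theorem 1, $\theta>\frac13$ cannot be weakened to $\theta\ge\frac13$.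

**Theorem 3.** If $\tau$ is a nonnegative multiple of a tracial state in the weak*-closed convex hull of the states $\frac1k\mathrm{Tr}\circ\pi$, with $\pi:A\to M_k(\mathbf C)$ a unital $*$-homomorphism, then the conjecture holds for $(A,\tau)$ and all homotopies. In particular it holds for all type I $A$ and all $\tau$.

## 3. The phase $\Delta$ of a path of unitaries

The purpose of this section is to replace $\det$, which lives in a quotient of $\mathbf R$, by a real number that can be computed by cutting a path into pieces.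

Let $\tau$ be a bounded trace on $A$. For a unitary $x\in M_n(A)$ with $\|x-1\|<2$ the number $-1$ is not in the spectrum. Put
$$L(x)=\tfrac1{2\pi i}\tau(\log x)\in\mathbf R\qquad(\text{principal logarithm}),$$
which is real because $\log x$ is skew-adjoint.

**Lemma 1.** If $x,y$ are unitaries with $\|x-1\|+\|y-1\|<2$, then $L(xy)=L(x)+L(y)$.

*Proof.* Write $x=e^{ia}$, $y=e^{ib}$ with $ia=\log x$, $ib=\log y$, and let $z_s=e^{isa}e^{isb}$ for $s\in[0,1]$. For $|\theta|\le\pi$ and $0\le s\le1$ we have $|e^{is\theta}-1|\le|e^{i\theta}-1|$. Hence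
$$\|z_s-1\|\le\|e^{isa}-1\|+\|e^{isb}-1\|\le c:=\|x-1\|+\|y-1\|<2 .$$
All the spectra of the $z_s$ lie in the arc $\{|\lambda|=1,|\lambda-1|\le c\}$, a compact subset of the slit plane $\mathbf C\setminus(-\infty,0]$. Choose one contour $\Gamma$ in the slit plane that winds once around this arc. Then $\log z_s=\frac1{2\pi i}\oint_\Gamma\log\lambda\,(\lambda-z_s)^{-1}d\lambda$ for all $s$. The resolvents are bounded on $\Gamma$ uniformly in $s$, so we may differentiate under the integral. We use $\frac d{ds}(\lambda-z_s)^{-1}=(\lambda-z_s)^{-1}z_s'(\lambda-z_s)^{-1}$ and the trace property, and then integrate by parts in $\lambda$, using $\frac d{d\lambda}(\lambda-z_s)^{-1}=-(\lambda-z_s)^{-2}$: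
$$\frac d{ds}\tau(\log z_s)=\frac1{2\pi i}\oint_\Gamma\log\lambda\;\tau\bigl(z_s'(\lambda-z_s)^{-2}\bigr)d\lambda=\frac1{2\pi i}\oint_\Gamma\lambda^{-1}\tau\bigl(z_s'(\lambda-z_s)^{-1}\bigr)d\lambda=\tau(z_s'z_s^{-1}).$$
The last step is the functional calculus for $1/\lambda$, which is holomorphic in the slit plane. Now $z_s'=ia\,z_s+z_s\,ib$, so $\tau(z_s'z_s^{-1})=i\tau(a)+i\tau(b)$. Integrate over $[0,1]$, starting from $\log z_0=0$. $\square$

**Definition.** For a norm-continuous path $w:[a,b]\to U_n(A)$ choose a partition with $\|w_s-w_t\|<1$ whenever $s,t$ lie in the same subinterval, and put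
$$\Delta(w)=\sum_jL(w_{t_j}w_{t_{j-1}}^*).$$

If a point $c$ is inserted in $[t_{j-1},t_j]$, then $w_{t_j}w_{t_{j-1}}^*=(w_{t_j}w_c^*)(w_cw_{t_{j-1}}^*)$ with both factors at distance $<1$ from $1$, so Lemma 1 shows that the sum is unchanged. Any two partitions have a common refinement; hence $\Delta(w)$ is well defined. For instance $w_t=e^{2\pi ith}$, $t\in[0,1]$, has $\Delta(w)=\tau(h)$; with $A=\mathbf C$, $h=1$ this is a loop with $\Delta=1$.

The following properties hold.

* (a) $\Delta$ is additive under concatenation, and invariant under increasing reparametrization and under conjugation by a fixed unitary.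
* (b) $\Delta(xy)=\Delta(x)+\Delta(y)$ for pointwise products. Hence $\Delta(VwV^*)=\Delta(w)$ for continuous paths $V,w$ of unitaries.
* (c) If $\|w_s-w_t\|<1$ for all $s,t\in[a,b]$, then $\Delta(w)=L(w_bw_a^*)$.
* (d) For every determinant, $\det(w_b)-\det(w_a)=q(\Delta(w))$.
* (e) If $\theta:A\to A'$ is a unital $*$-homomorphism and $\tau=\tau'\circ\theta$, then $\Delta_\tau(w)=\Delta_{\tau'}(\theta(w))$.

Properties (a), (c), (e) are immediate from the definition. For (b), take a partition on whose subintervals $x$ and $y$ each vary by less than $\frac12$, so that $xy$ varies by less than $1$. In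
$$x_ty_t(x_sy_s)^*=\bigl(x_t(y_ty_s^*)x_t^*\bigr)(x_tx_s^*)$$
both factors are within $\frac12$ of $1$, so Lemma 1 and the trace property give $L(x_ty_t(x_sy_s)^*)=L(y_ty_s^*)+L(x_tx_s^*)$. Sum over the partition. Then $\Delta(VwV^*)=\Delta(V)+\Delta(w)+\Delta(V^*)$ and $\Delta(V)+\Delta(V^*)=\Delta(1)=0$. For (d), $w_{t_j}w_{t_{j-1}}^*=e^{2\pi ih_j}$ with $h_j=\frac1{2\pi i}\log(w_{t_j}w_{t_{j-1}}^*)$ self-adjoint, and $\det$ is a homomorphism, so $\det(w_b)-\det(w_a)=\sum_jq(\tau(h_j))=q(\Delta(w))$.

By (d), the conjecture asks whether $\Delta(t\mapsto\varphi_t(\mathcal A))\in\tau_*(K_0(A))$ for every homotopy.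

## 4. Real traces, the cubic remainder, and the exponent $1/3$

**Commutative algebras by hand.** Let $A=C(X)$ and $\tau(f)=\int f\,d\nu$. Then $u_t=\varphi_t(\mathcal A)$ is a function $X\to SU(2)$. A matrix in $SU(2)$ has eigenvalues $e^{\pm i\theta}$, so if it is at distance $<2$ from $1$ its principal logarithm has trace $0$. Every summand $L(u_{t_j}u_{t_{j-1}}^*)$ of $\Delta$ is zero, and the conjecture holds.

In a noncommutative $A$, the images of $C(S^3)$ under $\varphi_t$ and $\varphi_s$ need not commute with each other, and $u_tu_s^*$ is no longer an $SU(2)$-valued function. One trace identity survives.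

**Lemma 2.** For unital $*$-homomorphisms $\varphi,\varphi':C(S^3)\to A$ we have $\tau(\varphi(\mathcal A)\varphi'(\mathcal A)^*)\in\mathbf R$. Hence if $\|\varphi(\mathcal A)-\varphi'(\mathcal A)\|<2$ and $\varphi(\mathcal A)\varphi'(\mathcal A)^*=e^{iH}$ with $iH$ the principal logarithm, then $\tau(\sin H)=0$ and $\tau(H)=\tau(H-\sin H)$.

*Proof.* Let $M,N,M',N'$ be the images of $\zeta,\omega$ under $\varphi$ and $\varphi'$. The diagonal entries of
$$\begin{pmatrix}M&-N^*\\N&M^*\end{pmatrix}\begin{pmatrix}M'^*&N'^*\\-N'&M'\end{pmatrix}$$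
are $MM'^*+N^*N'$ and $NN'^*+M^*M'$. Now $\tau(M^*M')=\tau(M'M^*)=\overline{\tau(MM'^*)}$ and $\tau(N^*N')=\tau(N'N^*)=\overline{\tau(NN'^*)}$, so the sum of the four traces is real. Finally $\tau(\sin H)=\operatorname{Im}\tau(e^{iH})=0$. $\square$

**A first attempt: differentiate.** Suppose $t\mapsto u_t$ is $C^1$ in norm. Since $\tau(u_{t'}u_t^*)$ is real for all $t,t'$, its derivative at $t'=t$, the number $\tau(u_t'u_t^*)$, is real. But $u_t'u_t^*$ is skew-adjoint, because $u_tu_t^*=1$, so its trace is also imaginary. Thus $\tau(u_t'u_t^*)=0$. Since $u_{t+s}u_t^*=1+s\,u_t'u_t^*+o(s)$, and similarly on the left, $t\mapsto\Delta(u|_{[0,t]})$ has derivative $\frac1{2\pi i}\tau(u_t'u_t^*)=0$. So $\Delta(u)=0$.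

A sensible next move is to smooth a given homotopy in $t$. The trouble is that averages of homomorphisms are not homomorphisms. In $M_2(\mathbf C)$, the pairs $(M,N)=(\sigma_3,0)$ and $(M',N')=(0,\sigma_1)$ both come from homomorphisms of $C(S^3)$, since in each pair the entries are normal, commute, and satisfy $M^*M+N^*N=1$. Their average $(\frac12\sigma_3,\frac12\sigma_1)$ does not commute. Once the path leaves the set of homomorphisms, Lemma 2 is lost. What we can do instead is to estimate without derivatives.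

**Proof of Theorem 2.** The aim is to bound $\Delta(u)$ by sums of cubes of increments. Take a partition fine enough to compute $\Delta(u)$, and write $u_{t_j}u_{t_{j-1}}^*=e^{iH_j}$ with the principal logarithm. Then $\Delta(u)=\frac1{2\pi}\sum_j\tau(H_j)$, and by Lemma 2 $\tau(H_j)=\tau(H_j-\sin H_j)$. Since $|x-\sin x|\le|x|^3/6$, and $|x|\le\frac\pi2|e^{ix}-1|$ for $|x|\le\pi$ (as $|e^{ix}-1|=2|\sin\frac x2|\ge\frac2\pi|x|$),
$$|\Delta(u)|\le\frac1{2\pi}\sum_j\frac{\tau(|H_j|^3)}6\le\frac1{12\pi}\cdot\frac{\pi^3}8\sum_j\tau\bigl(|u_{t_j}u_{t_{j-1}}^*-1|^3\bigr)=\frac{\pi^2}{96}\sum_j\tau\bigl(|u_{t_j}-u_{t_{j-1}}|^3\bigr). \tag{2}$$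
The last equality holds because $u_tu_s^*-1=(u_t-u_s)u_s^*$, so that $|u_tu_s^*-1|=u_s|u_t-u_s|u_s^*$. If the right side of (2) tends to $0$ along partitions with mesh $\to0$, then $\Delta(u)=0$, and (d) gives the claim. If $\varphi_t(\zeta),\varphi_t(\omega)$ are $\theta$-Hölder, so is $u_t$, and the partition into $N$ equal pieces gives $O(N\cdot N^{-3\theta})$, which tends to $0$ when $\theta>\frac13$. Piecewise $C^1$ paths are Lipschitz, which is the case $\theta=1$. The sharpness statement will follow from Theorem 1, proved in Section 9. $\square$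

This argument stops exactly at $\theta=\frac13$: with $8^n$ steps of size about $2^{-n}$, the bound (2) stays of order $1$. To beat the conjecture we need a path whose $8^n$ small steps all have a cubic term of full size and of one sign. Before building it, we record where one must not look.

## 5. Traces from matrix representations: no counterexample there

**Proof of Theorem 3.** Fix a homotopy, $u_t=\varphi_t(\mathcal A)$, and one fine partition.

**Step 1: reduction to matrix traces.** With the partition fixed, $\Delta_\tau(u)=\sum_j\tau(h_j)$ for fixed self-adjoint $h_j\in M_2(A)$. So $\tau\mapsto\Delta_\tau(u)$ is a finite sum of evaluations of $\tau$ at elements of $A$: it is positively homogeneous, affine and weak*-continuous. It therefore suffices to show $\Delta_\tau(u)=0$ for $\tau=\mathrm{Tr}\circ\pi$ with $\pi:A\to M_k(\mathbf C)$ a unital $*$-homomorphism; then (d) finishes.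

**Step 2: matrix traces.** For each $t$ the commutative $*$-algebra $\pi\varphi_t(C(S^3))\subset M_k(\mathbf C)$ is simultaneously diagonalizable. So $\pi(u_t)$ is unitarily equivalent to $\bigoplus_{i=1}^k\mathcal A(x_i)$ with points $x_i\in S^3$ depending on $t$, and its ordinary determinant is $1$. Since $e^{\mathrm{Tr}\log x}=\mathrm{Det}\,x$, multiplying over a partition gives
$$e^{2\pi i\Delta_\tau(u|_{[0,t]})}=\mathrm{Det}\,\pi(u_t)/\mathrm{Det}\,\pi(u_0)=1 .$$
The function $t\mapsto\Delta_\tau(u|_{[0,t]})$ is continuous by additivity and (c), integer valued, and $0$ at $t=0$. It vanishes.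

**Step 3: type I algebras.** We check the hypothesis for type I $A$. A bounded trace is $0$, in which case $\Delta_\tau=0$ trivially, or a positive multiple of a tracial state. Recall that the GNS representation of an extreme tracial state generates a finite factor, and that all factor representations of a type I $C^*$-algebra are of type I. A finite type I factor is some $M_k(\mathbf C)$, whose only tracial state is $\frac1k\mathrm{Tr}$. So extreme tracial states have the form $\frac1k\mathrm{Tr}\circ\pi$ with $\pi:A\to M_k(\mathbf C)$ unital. By Krein–Milman every tracial state is in the weak*-closed convex hull of these. $\square$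

## 6. The phase of one twist: $8^{-n}$ with limiting constant $1$

We return to $B$ and compute the phase of the step from $(S_j)$ to $(h_nS_jh_n^*)$. A commuting triple of unitaries is a unital $*$-homomorphism from $C(\mathbf R^3/\mathbf Z^3)$; composing with a degree-one map to $S^3$ gives a homomorphism from $C(S^3)$. We use $h$ for this map as well. Let $\pi:\mathbf R^3/\mathbf Z^3\to S^3$ be $h$ followed by the inverse of the identification $S^3\cong SU(2)$ by $\mathcal A$, so $\mathcal A\circ\pi=h$; in this role we write $u$ for $h$. Thus $u$ is a function of the variable dual to $\mathbf Z^3$, while $h_n\in\mathcal G$ is a function of the position $p$.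

For smooth $g:\mathbf R^3/\mathbf Z^3\to M_2$ with $g=\sum_k\hat g(k)e^{2\pi ik\cdot x}$ let
$$g(S)=\sum_k\hat g(k)\otimes S^k\in M_2\otimes B=M_2(B).$$
This is multiplicative and $*$-preserving in $g$. On $M_2(B)=M_2\otimes M_2\otimes B_0$ let $\tau=\mathrm{Tr}\otimes\mathrm{Tr}\otimes\tau_0$. It is the extension to $M_2(B)$ of $2\tau_B$. The first factor $M_2$ is that of $\mathcal A$; the second is the one in $B=M_2(B_0)$, where $\mathcal G$ lives. Put $v_n=1\otimes h_n$.

**Proposition 4.** With $L$ computed by $\tau$, we have $\|v_nu(S)v_n^*u(S)^*-1\|=O(2^{-n})$ and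
$$8^n\,L\bigl(v_n\,u(S)\,v_n^*\,u(S)^*\bigr)\longrightarrow1\qquad(n\to\infty).$$

*Proof.* Let $\varepsilon=2^{-n}$; all $O(\cdot)$ are in norm as $n\to\infty$.

**Step 1: first-order expansion.** We find the leading term of the step. Let
$$a_j=h\,\partial_jh^*,\qquad a_j^\varepsilon(p)=a_j(\varepsilon p),\qquad b_j=(\partial_ju)u^* .$$
By (1) and Taylor's formula for the smooth periodic function $h$,
$$h_nS^kh_n^*=h(\varepsilon p)h(\varepsilon p+\varepsilon k)^*S^k=\Bigl(1+\varepsilon\sum_jk_ja_j^\varepsilon+R_k\Bigr)S^k,\qquad\|R_k\|\le c\,\varepsilon^2|k|^2,$$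
with $c$ independent of $k,p,\varepsilon$. Multiply by $\hat u(k)$ and sum over $k$. Since $\sum_k\|\hat u(k)\||k|^2<\infty$ and $\sum_kk_j\hat u(k)\otimes S^k=\frac1{2\pi i}(\partial_ju)(S)$,
$$v_nu(S)v_n^*u(S)^*=1+\varepsilon Y+O(\varepsilon^2),\qquad Y=\frac1{2\pi i}\sum_{j=1}^3(1\otimes a_j^\varepsilon)\,b_j(S),\qquad\|Y\|=O(1).$$
This proves the first claim.

**Step 2: only the cube matters.** Write the left side as $e^{iH}$ with the principal logarithm. Then $iH=\varepsilon Y+O(\varepsilon^2)$ and $H^3=i(iH)^3=i\varepsilon^3Y^3+O(\varepsilon^4)$. The unitaries $u(S)$ and $v_nu(S)v_n^*$ are the images of $\mathcal A$ under the homomorphisms $C(S^3)\to B$ given by $f\mapsto(f\circ\pi)(S)$ and $f\mapsto h_n\,(f\circ\pi)(S)\,h_n^*$, where $F\mapsto F(S)$, $F\in C(\mathbf R^3/\mathbf Z^3)$, denotes the homomorphism with $e^{2\pi ik\cdot x}\mapsto S^k$. So Lemma 2 applies with the trace $2\tau_B$, and $\tau(H)=\tau(H-\sin H)=\frac16\tau(H^3)+O(\varepsilon^5)$. Therefore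
$$L\bigl(v_nu(S)v_n^*u(S)^*\bigr)=\frac{\tau(H)}{2\pi}=\frac{i\varepsilon^3}{12\pi}\,\tau(Y^3)+O(\varepsilon^4). \tag{3}$$

**Step 3: the trace of $Y^3$ factors.** We separate position from the dual variable. For smooth $g:\mathbf R^3/\mathbf Z^3\to M_2$,
$$\bigl\|[1\otimes a_j^\varepsilon,\,g(S)]\bigr\|\le\sum_k\|\hat g(k)\|\,\|a_j^\varepsilon-\alpha_k(a_j^\varepsilon)\|=O(\varepsilon),$$
since $a_j^\varepsilon$ has Lipschitz constant $O(\varepsilon)$. So in each term of $Y^3$ the $a$'s can be moved to the left of the $b$'s at the cost of $O(\varepsilon)$: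
$$Y^3=\frac1{(2\pi i)^3}\sum_{i,j,l}\bigl(1\otimes a_i^\varepsilon a_j^\varepsilon a_l^\varepsilon\bigr)\,(b_ib_jb_l)(S)+O(\varepsilon).$$
Since $\tau_0(fS^k)=\delta_{k,0}\mu(f)$, we have $\tau((1\otimes f)g(S))=\mu(\mathrm{Tr}f)\int_{[0,1]^3}\mathrm{Tr}\,g$ for $f\in M_2(D)$. Also $\mu(F(\varepsilon\,\cdot))=\int_{[0,1]^3}F$ for continuous $\mathbf Z^3$-periodic $F$. Hence
$$\tau(Y^3)=\frac1{(2\pi i)^3}\sum_{i,j,l}\alpha_{ijl}\beta_{ijl}+O(\varepsilon),\qquad\alpha_{ijl}=\int_{[0,1]^3}\mathrm{Tr}(a_ia_ja_l),\quad\beta_{ijl}=\int_{[0,1]^3}\mathrm{Tr}(b_ib_jb_l).$$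

**Step 4: both factors are degrees.** As $u=h$ and $h\,\partial_jh^*=-(\partial_jh)h^*$, we have $a_j=-b_j$ as functions on the torus, so $\alpha_{ijl}=-\beta_{ijl}$. The functions $b_j$ take values in $\mathfrak{su}(2)$; write $b_j=i\,\vec b_j\cdot\vec\sigma$ with real vectors $\vec b_j$. From $\mathrm{Tr}(\sigma_a\sigma_b\sigma_c)=2i\epsilon_{abc}$ we get
$$\mathrm{Tr}(b_ib_jb_l)=i^3\cdot2i\,\det(\vec b_i,\vec b_j,\vec b_l)=2\det(\vec b_i,\vec b_j,\vec b_l),$$
where $\det$ is here a $3\times3$ determinant. This is totally antisymmetric, so $\sum\alpha_{ijl}\beta_{ijl}=-6\beta_{123}^2$. To evaluate $\beta_{123}$, use the metric $|X|^2=\frac12\mathrm{Tr}X^*X$ on $2\times2$ matrices, which on $SU(2)=S^3$ gives the round unit sphere. For it, the frame $g\mapsto i\sigma_ag$ is orthonormal, and $\partial_jh=i(\vec b_j\cdot\vec\sigma)h$. Thus $\det(\vec b_1,\vec b_2,\vec b_3)\,dx_1dx_2dx_3=\pm h^*\mathrm{vol}_{S^3}$ with a constant sign, and since $S^3$ has volume $2\pi^2$,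
$$\beta_{123}=\pm2\cdot2\pi^2\deg h=\pm4\pi^2 .$$

**Step 5: the constant.** Inserting this in (3) and multiplying by $8^n=\varepsilon^{-3}$,
$$8^nL\bigl(v_nu(S)v_n^*u(S)^*\bigr)\longrightarrow\frac i{12\pi}\cdot\frac{-6\cdot16\pi^4}{(2\pi i)^3}=\frac i{12\pi}\cdot\frac{-96\pi^4}{-8\pi^3i}=1.\qquad\square$$

So two homomorphisms at distance $O(\varepsilon)$ can have a phase of order exactly $\varepsilon^3$, the largest that Lemma 2 allows. What remains is to connect them by a path of homomorphisms whose diameter is also $O(\varepsilon)$, and to chain $8^n$ of these.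

## 7. Eight half-scale twists inside one twist

**A pseudometric on frames.** We need to measure frames only through the triples $gS_jg^*$, at all scales at once. For $g,g'\in\mathcal G$ put
$$d(g,g')=\max_j\sup_{p\in\mathbf R^3,\,r>0}\tfrac1r\bigl\|g(p)g(p+re_j)^*-g'(p)g'(p+re_j)^*\bigr\| .$$
It is finite because elements of $\mathcal G$ are Lipschitz, and it satisfies the triangle inequality. For example, if $g(p)=\exp(2\pi i\,2^{-n}p_1\sigma_3)$ then $g(p)g(p+re_1)^*=e^{-2\pi i2^{-n}r\sigma_3}$, so $d(g,1)=2\pi2^{-n}$, although $\|g-1\|_\infty=2$. Multiplying $g$ on the right by a constant in $SU(2)$ is invisible to $d$.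

The following three rules hold for all frames in $\mathcal G$.

* (R1) $\|gS_jg^*-g'S_jg'^*\|\le d(g,g')$.
* (R2) $d(gf,gf')=d(f,f')$ and $d(\sigma g,\sigma g')=\frac12d(g,g')$.
* (R3) $d(Kg,K'g)\le d(K,K')+2\|K-K'\|_\infty\,d(g,1)$.

Rule (R1) is (1) with $k=e_j$, that is, the case $r=1$ of the supremum. For (R2), the expression for $gf,gf'$ is the one for $f,f'$ multiplied by $g(p)$ on the left and $g(p+re_j)^*$ on the right; and $(\sigma g)(p)(\sigma g)(p+re_j)^*=g(\frac p2)g(\frac p2+\frac r2e_j)^*$. For (R3), put $X=g(p)g(p+re_j)^*$ and split $X=1+(X-1)$ in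
$$K(p)XK(p+re_j)^*-K'(p)XK'(p+re_j)^* .$$
The part with $1$ has norm at most $r\,d(K,K')$. The part with $X-1$ has norm at most $2\|K-K'\|_\infty\|X-1\|\le2\|K-K'\|_\infty\,r\,d(g,1)$.

**The connecting homotopy.** On $T_1$ the map $h_1(p)=h(p/2)$ has degree $1$, while $h_0=h$ has degree $8$, since the covering $T_1\to T_0$ has degree $8$. Degrees of maps into $SU(2)$ add under pointwise products, because the multiplication $S^3\times S^3\to S^3$ restricts to the identity on each axis. So $h_1^7$ and $h_0h_1^*$ both have degree $7$ on $T_1$. By Hopf's theorem (maps from a closed connected oriented $3$-manifold to $S^3$ are classified up to homotopy by degree) there is a continuous homotopy $G:[0,1]\times T_1\to SU(2)=S^3\subset\mathbf R^4$ from $h_1^7$ to $h_0h_1^*$.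

We make it smooth, since Lipschitz bounds in $s$ are needed below. Reparametrize so that $G_s=h_1^7$ for $s\le\frac13$ and $G_s=h_0h_1^*$ for $s\ge\frac23$, and extend by these constants to $s\in\mathbf R$. By convolution choose a smooth $G':\mathbf R\times T_1\to\mathbf R^4$ with $|G'-G|<\frac12$. Let $\eta(s)\in[0,1]$ be smooth, equal to $1$ on $[\frac14,\frac34]$ and to $0$ near $s=0,1$. Then $G''=(1-\eta)G+\eta G'$ is smooth: where $s<\frac13$ or $s>\frac23$ all ingredients are smooth, and on $(\frac14,\frac34)$ it equals $G'$. Also $|G''-G|<\frac12$, so $G''$ has no zeros, and $G''/|G''|$ is a smooth homotopy with the same ends.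

Let $K^8:[0,1]\times T_1\to SU(2)$ be a smooth homotopy with $K^8_0=h_1^7$ and $K^8_1=h_0h_1^*$, and for $1\le i\le7$ let $K^i_s=h_1^{i-1}$, constant in $s$. Then
$$K^1_0=1,\qquad K^i_1h_1=K^{i+1}_0\ (1\le i\le7),\qquad K^8_1h_1=h_0. \tag{4}$$
In words: apply the half-scale twist $h_1$ eight times, and during the eighth time slowly change the background frame so as to arrive at $h_0$.

There is a constant $\Lambda$ with
$$\|K^i_s-K^i_{s'}\|_\infty\le\Lambda|s-s'|,\qquad d(K^i_s,K^i_{s'})\le\Lambda|s-s'| \tag{5}$$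
for all $i,s,s'$. The first bound is clear. For the second, let $F(s,p,r)=K_s(p)K_s(p+re_j)^*$. At $r=0$ we have $F=1$, so $\partial_sF=0$ there. The derivative $\partial_r\partial_sF$ is bounded, since $F$ is smooth and is periodic in $p$ and $r$. Hence $\|\partial_sF\|\le\Lambda r$ after enlarging $\Lambda$, and integrating in $s$ gives (5).

## 8. The self-similar path of commuting triples

**Step 1: the approximations.** We apply (4) recursively. Let $\gamma^{(0)}(t)=1$ for $t<1$ and $\gamma^{(0)}(1)=h_0$. With $J_i=[\frac{i-1}8,\frac i8]$ let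
$$\gamma^{(m+1)}(t)=K^i_s\cdot\sigma\gamma^{(m)}(s),\qquad s=8t-i+1,\quad t\in J_i,\ 1\le i\le8. \tag{6}$$
We claim $\gamma^{(m)}(0)=1$ and $\gamma^{(m)}(1)=h_0$ for all $m$, and that (6) is consistent at the common endpoints of the $J_i$. Suppose the end values hold for $m$. At $s=0$ formula (6) gives $K^i_0$, and at $s=1$ it gives $K^i_1\,\sigma h_0=K^i_1h_1$. By (4) these match at common endpoints, and the end values for $m+1$ are $K^1_0=1$ and $K^8_1h_1=h_0$. Each $\gamma^{(m)}(t)$ is in $\mathcal G$. We do not ask for continuity of $\gamma^{(m)}$ in $t$; already $\gamma^{(0)}$ jumps.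

**Step 2: convergence in $d$.** Let $a_m=\sup_td(\gamma^{(m+1)}(t),\gamma^{(m)}(t))$. By (R2),
$$d\bigl(K^i_s\,\sigma\gamma^{(m+1)}(s),K^i_s\,\sigma\gamma^{(m)}(s)\bigr)=\tfrac12d\bigl(\gamma^{(m+1)}(s),\gamma^{(m)}(s)\bigr),$$
so $a_{m+1}\le\frac12a_m$. Also $a_0<\infty$: $d(\gamma^{(0)}(t),1)$ takes the values $0$ and $d(h_0,1)$, and by (R2)
$$d(K^i_s\,\sigma\gamma^{(0)}(s),1)\le d(K^i_s\,\sigma\gamma^{(0)}(s),K^i_s)+d(K^i_s,1)=d(\sigma\gamma^{(0)}(s),1)+d(K^i_s,1),$$
which is bounded by (5). Hence $a_m\le2^{-m}a_0$, and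
$$C_0:=\sup_{m,t}d(\gamma^{(m)}(t),1)<\infty .$$

**Step 3: the Hölder estimate.** We claim that there is $C$ with
$$d\bigl(\gamma^{(m)}(t),\gamma^{(m)}(t')\bigr)\le C|t-t'|^{1/3}+C2^{-m}\qquad\text{for all }m,t,t'. \tag{7}$$

First, one step of the recursion. Let $m\ge1$ and $t,t'\in J_i$ with corresponding $s,s'$, so $|s-s'|=8|t-t'|$. Put $g=\sigma\gamma^{(m-1)}(s)$ and $g'=\sigma\gamma^{(m-1)}(s')$. Then $d(g,1)\le\frac12C_0$, and by the triangle inequality, (R3), (5) and (R2),
$$d(K^i_sg,K^i_{s'}g')\le d(K^i_sg,K^i_{s'}g)+d(g,g')\le\Lambda|s-s'|+2\Lambda|s-s'|\tfrac{C_0}2+\tfrac12d\bigl(\gamma^{(m-1)}(s),\gamma^{(m-1)}(s')\bigr).$$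
With $\Lambda'=8\Lambda(1+C_0)$ this reads
$$d\bigl(\gamma^{(m)}(t),\gamma^{(m)}(t')\bigr)\le\Lambda'|t-t'|+\tfrac12d\bigl(\gamma^{(m-1)}(s),\gamma^{(m-1)}(s')\bigr). \tag{8}$$

Next, iterate. If $n\le m$ and $t,t'$ lie in a common interval $[l8^{-n},(l+1)8^{-n}]$, then
$$d\bigl(\gamma^{(m)}(t),\gamma^{(m)}(t')\bigr)\le\Lambda'|t-t'|\sum_{j<n}4^j+2^{1-n}C_0 .$$
For $n=0$ this is the triangle inequality through $1$. For $n\ge1$ the points lie in a common $J_i$, and $s,s'$ lie in a common level-$(n-1)$ interval. By (8) and the case $n-1$ for $\gamma^{(m-1)}$, the left side is at most $\Lambda'|t-t'|+\frac12\bigl(8\Lambda'|t-t'|\sum_{j<n-1}4^j+2^{2-n}C_0\bigr)$, which is the bound for $n$. Since $|t-t'|\le8^{-n}$ and $\sum_{j<n}4^j\le\frac13 4^n$, the bound is at most $C_12^{-n}$ with $C_1=\frac{\Lambda'}3+2C_0$.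

Finally, for $t\ne t'$ choose $n\ge0$ with $8^{-n-1}<|t-t'|\le8^{-n}$. If $n\le m$, then $t,t'$ lie in the same or in adjacent level-$n$ intervals; passing through the common endpoint if necessary, $d\le2C_12^{-n}\le4C_1|t-t'|^{1/3}$, because $2^{-n}=2\cdot(8^{-n-1})^{1/3}$. If $n>m$, the same argument at level $m$ gives $d\le2C_12^{-m}$. So (7) holds with $C=4C_1$.

**Step 4: the limit triples.** For $n\ge0$ put
$$U^{[n]}_j(t)=\lim_{m\to\infty}\sigma^n\gamma^{(m)}(t)\;S_j\;\sigma^n\gamma^{(m)}(t)^*\in B .$$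
By (R1) and (R2), the $m$-th and $(m+1)$-st terms differ by at most $2^{-n}a_m\le2^{-n-m}a_0$, so the limit exists, uniformly in $t$. From (7), and from $d(\gamma^{(m)}(t),1)\le C_0$, we get
$$\|U^{[n]}_j(t)-U^{[n]}_j(t')\|\le2^{-n}C|t-t'|^{1/3},\qquad\|U^{[n]}_j(t)-S_j\|\le2^{-n}C_0. \tag{9}$$
Because $\gamma^{(m)}(0)=1$, $\gamma^{(m)}(1)=h_0$ and $\sigma^nh_0=h_n$,
$$U^{[n]}_j(0)=S_j,\qquad U^{[n]}_j(1)=h_nS_jh_n^*. \tag{10}$$
The path $U^{[0]}$ is the one promised in Section 1.

**Step 5: the homomorphisms.** For fixed $n,t$ the $U^{[n]}_j(t)$ are commuting unitaries, as limits of simultaneous conjugates of $S_1,S_2,S_3$. So there are unital $*$-homomorphisms $\psi^{[n]}_t:C(\mathbf R^3/\mathbf Z^3)\to B$ with $e^{2\pi ix_j}\mapsto U^{[n]}_j(t)$. Changing the factors of a monomial one at a time gives, for smooth $f=\sum_k\hat f(k)e^{2\pi ik\cdot x}$,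
$$\|\psi^{[n]}_t(f)-\psi^{[n]}_{t'}(f)\|\le\sum_k|\hat f(k)|\,|k|_1\,\max_j\|U^{[n]}_j(t)-U^{[n]}_j(t')\|. \tag{11}$$
The same bound holds for smooth matrix-valued $f$, with $\|\hat f(k)\|$ in place of $|\hat f(k)|$. By (9), (11) and density of the smooth functions, $t\mapsto\psi^{[n]}_t(f)$ is norm continuous for every $f\in C(\mathbf R^3/\mathbf Z^3)$. Set
$$\varphi_t=\psi^{[0]}_t\circ\pi^*:C(S^3)\to B,\qquad w^{[n]}_t=\psi^{[n]}_t(u)\in M_2(B),\qquad\text{so}\quad\varphi_t(\mathcal A)=w^{[0]}_t .$$
Then $(\varphi_t)$ is a homotopy, and it is $\frac13$-Hölder on $\zeta,\omega$, since $\zeta\circ\pi$ and $\omega\circ\pi$ are smooth.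

**Step 6: $\varphi_0$ is injective.** This will be needed in Section 9. By (10), $\psi^{[0]}_0$ sends $e^{2\pi ik\cdot x}$ to $S^k$. Since $\tau_0(S^k)=\delta_{k,0}$, the state $\tau_B\circ\psi^{[0]}_0$ is Haar measure on the torus, so $\psi^{[0]}_0$ is faithful. The map $\pi$ has nonzero degree, hence is onto, so $\pi^*$ is injective.

**Proposition 5.** $\Delta_{\tau_B}\bigl(t\mapsto\varphi_t(\mathcal A)\bigr)=\frac12$.

*Proof.* Let $\Delta_n=\Delta(w^{[n]})$ be computed with $\tau=\mathrm{Tr}\otimes\mathrm{Tr}\otimes\tau_0$, the extension of $2\tau_B$.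

**Step 1: $\Delta_n=8\Delta_{n+1}$.** We use the self-similarity. For $t\in J_i$, apply $\sigma^n$ to (6) and let $m\to\infty$:
$$U^{[n]}_j(t)=(\sigma^nK^i_s)\,U^{[n+1]}_j(s)\,(\sigma^nK^i_s)^*,\qquad\text{hence}\qquad w^{[n]}_t=(1\otimes\sigma^nK^i_s)\,w^{[n+1]}_s\,(1\otimes\sigma^nK^i_s)^* .$$
The path $s\mapsto\sigma^nK^i_s$ is norm continuous by (5). So (a) and (b) show that each $J_i$ contributes $\Delta_{n+1}$; in particular, the change of background frame during $J_8$ contributes nothing. Consequently $\Delta_0=8^n\Delta_n$ for all $n$.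

**Step 2: $\Delta_n$ for large $n$.** By (9) and (11) for $u$, $\|w^{[n]}_t-w^{[n]}_{t'}\|=O(2^{-n})$ uniformly in $t,t'$. For large $n$, (c) gives $\Delta_n=L(w^{[n]}_1w^{[n]*}_0)$. By (10), $w^{[n]}_0=u(S)$ and $w^{[n]}_1=v_nu(S)v_n^*$. Proposition 4 says $8^n\Delta_n\to1$. As $8^n\Delta_n=\Delta_0$ for all $n$, we get $\Delta_0=1$ for $2\tau_B$, that is, $\frac12$ for $\tau_B$. $\square$

## 9. An algebra with $K_0=\mathbf Z[1]$ that contains the homotopy

The algebra $B$ itself does not disprove the conjecture. By (10), $\varphi_1(\mathcal A)=(1\otimes h_0)\varphi_0(\mathcal A)(1\otimes h_0)^*$, so every determinant on $B$ takes the same value on both. This agrees with Proposition 5: the projection $\mathrm{diag}(1,0)\in M_2(B_0)=B$ has $\tau_B$-trace $\frac12$, so $\frac12\in(\tau_B)_*(K_0(B))$. We must pass to an algebra that contains the homotopy but has few projections.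

**Proof of Theorem 1.**

**Step 1: the algebra.** For $f\in C(S^3)$ and $t\in[0,1]$ let $\tilde\varphi_t(f)\in C([0,1],B)$ be the function $r\mapsto\varphi_{rt}(f)$. Let $A\subset C([0,1],B)$ be the unital $C^*$-subalgebra generated by all $\tilde\varphi_t(f)$. Each $\tilde\varphi_t:C(S^3)\to A$ is a unital $*$-homomorphism. Since $s\mapsto\varphi_s(f)$ is uniformly continuous,
$$\|\tilde\varphi_t(f)-\tilde\varphi_{t'}(f)\|=\sup_r\|\varphi_{rt}(f)-\varphi_{rt'}(f)\|\to0\qquad(t'\to t),$$
so $(\tilde\varphi_t)$ is a homotopy. In particular countably many $t$ and $f$ suffice to generate $A$, and $A$ is separable. Because $|rt-rt'|\le|t-t'|$, the homotopy is $\frac13$-Hölder on $\zeta,\omega$.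

**Step 2: $K_0(A)=\mathbf Z[1]$.** We contract $A$ onto a copy of $C(S^3)$. For $s\in[0,1]$ let $(\rho_sF)(r)=F(sr)$. Then $\rho_s\tilde\varphi_t(f)=\tilde\varphi_{st}(f)$, so $\rho_s$ restricts to a unital endomorphism of $A$, and $s\mapsto\rho_s(F)$ is norm continuous. Hence $\rho_0$ and $\rho_1=\mathrm{id}_A$ induce the same map on $K_0(A)$. Every $F\in A$ satisfies $F(0)\in\varphi_0(C(S^3))$, since this holds for the generators, and $\varphi_0$ is injective. Now $\rho_0(F)$ is the constant function $F(0)$, and $\tilde\varphi_0(f)$ is the constant function $\varphi_0(f)$, so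
$$\rho_0=\tilde\varphi_0\circ(\varphi_0^{-1}\circ\mathrm{ev}_0),$$
which factors through $C(S^3)$. As $K_0(C(S^3))=\mathbf Z[1]$, the identity of $K_0(A)$ has image in $\mathbf Z[1]$. So $K_0(A)$ is generated by $[1]$. Every tracial state sends $[1]$ to $1$; hence $K_0(A)=\mathbf Z[1]\cong\mathbf Z$ and $\tau_*(K_0(A))=\mathbf Z$ for every tracial state $\tau$ on $A$.

**Step 3: the jump of the determinant.** Let $\tau^r=\tau_B\circ\mathrm{ev}_r$, a tracial state on $A$. Since $\mathrm{ev}_1\circ\tilde\varphi_t=\varphi_t$, (e) and Proposition 5 give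
$$\Delta_{\tau^1}\bigl(t\mapsto\tilde\varphi_t(\mathcal A)\bigr)=\Delta_{\tau_B}\bigl(t\mapsto\varphi_t(\mathcal A)\bigr)=\tfrac12 .$$
By (d), for every determinant associated to $(A,\tau^1)$,
$$\det(\tilde\varphi_1(\mathcal A))-\det(\tilde\varphi_0(\mathcal A))=\tfrac12+\mathbf Z\ne0 .$$
This disproves Conjecture 7.6.

**Step 4: all values.** The path $\mathrm{ev}_0(\tilde\varphi_t(\mathcal A))=\varphi_0(\mathcal A)$ is constant in $t$, so $\Delta_{\tau^0}=0$. The phase $\Delta_\tau$ of a fixed path is affine in $\tau$. For $\tau=(1-\lambda)\tau^0+\lambda\tau^1$ with $\lambda\in[0,1]$ the difference of determinants is therefore $\frac\lambda2+\mathbf Z$, and for the reversed homotopy it is $-\frac\lambda2+\mathbf Z$. All of $\mathbf R/\mathbf Z$ occurs. $\square$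

Since $(\tilde\varphi_t)$ is $\frac13$-Hölder on $\zeta,\omega$ and its determinant jumps, the condition $\theta>\frac13$ in Theorem 2 cannot be weakened to $\theta\ge\frac13$, which completes the proof of that theorem as well. Conversely, Theorem 2 shows that this homotopy cannot be $\theta$-Hölder on both $\zeta$ and $\omega$ for any $\theta>\frac13$.
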